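
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The equational theory of Dual Classical Linear Logic is decidable}


\begin{abstract}
Dual Classical Linear Logic (DCLL) is a term calculus for the multiplicative exponential fragment of classical linear logic: a $\lambda$-calculus with a linear and a nonlinear implication, together with an operator $\mathcal C$ inverting the canonical map from $\sigma$ to $(\sigma\multimap\perp)\multimap\perp$. We prove that provable equality in DCLL is decidable. A translation removes $\mathcal C$ at the cost of one equation, which exchanges two nested linear contexts of type $\perp$. Such exchanges preserve the size of a term and form a bisimulation for $\beta$-reduction. Hence two terms are equal if and only if the $\beta$-normal forms of their translated and $\eta$-expanded versions are connected by finitely many exchanges, and this can be checked by a finite search. As further consequences we obtain conservativity over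 the simply typed $\lambda$-calculus, an upper bound by an exponential tower of polynomial height, the absence of any elementary bound, and a PSPACE bound when the nonlinear implication is absent.
\end{abstract}

\section{The calculus and the question}

\subsection{Dual Classical Linear Logic}

The types of DCLL are
\[
\sigma ::= b \mid \perp \mid \sigma\to\sigma \mid \sigma\multimap\sigma ,
\]
where $b$ ranges over base types, $\to$ is intuitionistic (nonlinear) implication and $\multimap$ is linear implication. We write $\neg\sigma$ for $\sigma\multimap\perp$. The terms are
\[
M ::= x \mid \lambda x^\sigma.M \mid M\,M \mid \lambda^{!}x^\sigma.M \mid M@M \mid \mathcal C(M).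
\]
Abstraction $\lambda$ and application by juxtaposition belong to $\multimap$; abstraction $\lambda^!$ and application $@$ belong to $\to$. In $M@N$ we call $N$ a \emph{nonlinear argument}. Judgements have the form $\Gamma;\Delta\vdash M:\sigma$ with an intuitionistic context $\Gamma$ and a linear context $\Delta$, all variables being distinct; $\Delta_1\sharp\Delta_2$ denotes any interleaving of two disjoint linear contexts. The typing rules are
\begin{gather*}
\frac{}{\Gamma_1,x:\sigma,\Gamma_2;\emptyset\vdash x:\sigma}
\qquad
\frac{}{\Gamma;x:\sigma\vdash x:\sigma}
\qquad
\frac{\Gamma;\Delta\vdash M:\neg\neg\sigma}{\Gamma;\Delta\vdash\mathcal C(M):\sigma}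
\\[1ex]
\frac{\Gamma;\Delta,x:\sigma\vdash M:\tau}{\Gamma;\Delta\vdash\lambda x^\sigma.M:\sigma\multimap\tau}
\qquad
\frac{\Gamma;\Delta_1\vdash M:\sigma\multimap\tau\quad \Gamma;\Delta_2\vdash N:\sigma}{\Gamma;\Delta_1\sharp\Delta_2\vdash M\,N:\tau}
\\[1ex]
\frac{\Gamma,x:\sigma;\Delta\vdash M:\tau}{\Gamma;\Delta\vdash\lambda^!x^\sigma.M:\sigma\to\tau}
\qquad
\frac{\Gamma;\Delta\vdash M:\sigma\to\tau\quad \Gamma;\emptyset\vdash N:\sigma}{\Gamma;\Delta\vdash M@N:\tau}
\end{gather*}
Thus a linear variable is used exactly once, and never inside a nonlinear argument; an intuitionistic variable may be used any number of times, anywhere. Since binders carry their types, a term has at most one type in given contexts, and every subterm occurrence of a typed term has a definite type.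

The equational theory consists of the typed equations $\Gamma;\Delta\vdash M=N:\sigma$ generated by the following axioms, all assumed well typed, under reflexivity, symmetry, transitivity and congruence for all term formers:
\begin{align}
(\lambda^!x.M)@N&=M[N/x] \tag{A1}\label{A1}\\
\lambda^!x.M@x&=M \qquad (x\notin FV(M)) \tag{A2}\label{A2}\\
(\lambda x.M)\,N&=M[N/x] \tag{A3}\label{A3}\\
\lambda x.M\,x&=M \qquad (x\notin FV(M)) \tag{A4}\label{A4}\\
\mathcal C(\lambda k^{\neg\sigma}.k\,M)&=M \tag{A5}\label{A5}\\
\lambda k^{\neg\sigma}.k\,\mathcal C(M)&=M \qquad (k\notin FV(M)) \tag{A6}\label{A6}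
\end{align}
The first four are the $\beta\eta$ axioms of the two implications. The last two say that $\mathcal C$ is a two-sided inverse of the canonical map $x\mapsto\lambda k.k\,x$ from $\sigma$ to $\neg\neg\sigma$.

The question, posed as a conjecture in \cite{dcll}, is whether this theory is decidable: is there an algorithm which, given $\Gamma;\Delta\vdash M:\sigma$ and $\Gamma;\Delta\vdash N:\sigma$, decides whether $\Gamma;\Delta\vdash M=N:\sigma$ is provable? Two fragments point to a positive answer. The equational theory of Dual Intuitionistic Linear Logic (DILL) of Barber and Plotkin is decidable, and so is that of MLL, the corresponding coherence problem for $*$-autonomous categories having been solved. What has to be understood is how the commutations caused by $\mathcal C$ interact with copying.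

\subsection{What double negation adds: the smallest case}

On terms without $\mathcal C$, axioms \eqref{A1}--\eqref{A4} alone generate $\beta\eta$-equality, which is decided by comparing $\beta$-normal forms of $\eta$-expanded terms. With \eqref{A5} and \eqref{A6} this breaks down, even for terms that do not contain $\mathcal C$. The cause is \eqref{A6}. Let $G:\neg\neg\tau$ and $N:\neg\tau$. Replacing $G$ by $\lambda k.k\,\mathcal C(G)$ and contracting, we get
\begin{equation}\label{dagger}
G\,N=(\lambda k.k\,\mathcal C(G))\,N=N\,\mathcal C(G).
\end{equation}
For $\tau=\perp$ and $N=\lambda h^\perp.h$, the right side is equal to $\mathcal C(G)$, so $\mathcal C(G)=G(\lambda h.h)$. Now take $x:\perp$ and $f,g:\perp\multimap\perp$, and let $G=\lambda k^{\neg\perp}.f(k\,x)$. Then $\mathcal C(G)=G(\lambda h.h)=f\,x$, and \eqref{dagger} with $N=g$ gives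
\begin{equation}\label{fg}
f(g\,x)=G\,g=g\,\mathcal C(G)=g(f\,x).
\end{equation}
So DCLL proves $\lambda x.\lambda f.\lambda g.f(g\,x)=\lambda x.\lambda f.\lambda g.g(f\,x)$ at type $\perp\multimap(\perp\multimap\perp)\multimap(\perp\multimap\perp)\multimap\perp$. Both sides are $\beta\eta$-normal, and they differ only by exchanging the symmetric roles of $f$ and $g$, so there is no natural way to orient this equation. It should be treated as a reversible move: \emph{two nested layers of type $\perp$, here $f[\,]$ and $g[\,]$, may be exchanged.}

This move does not change the size of a term. If it is the only thing that must be added to $\beta\eta$, and if it can be postponed until after normalization, then equality can be decided by searching a finite set. That is what we prove.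

\subsection{The result and the plan}

\begin{theorem}\label{main}
The equational theory of DCLL is decidable. More precisely, for $\Gamma;\Delta\vdash M:\sigma$ and $\Gamma;\Delta\vdash N:\sigma$,
\[
\Gamma;\Delta\vdash M=N:\sigma\ \text{ is provable}\quad\Longleftrightarrow\quad
\mathrm{nf}_\beta(\exp M^\circ)\sim\mathrm{nf}_\beta(\exp N^\circ),
\]
where $(-)^\circ$ is a computable translation into $\mathcal C$-free terms (Definition~\ref{def:transl}), $\exp$ is $\eta$-expansion (Definition~\ref{def:exp}), $\mathrm{nf}_\beta$ is the $\beta$-normal form, and $\sim$ is the relation ``connected by swaps'' (Definition~\ref{def:swap}), which is decidable with finite, computable classes.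
\end{theorem}

Section~\ref{sec:C} removes $\mathcal C$: it is definable at every type ending in $\perp$, and what remains of \eqref{A5} and \eqref{A6} is a single exchange equation (S). Section~\ref{sec:eta} handles $\eta$ once and for all by expanding terms. Section~\ref{sec:swap} defines swaps, a version of (S) stable under $\beta$-reduction, and Section~\ref{sec:bisim} proves that stability, which is the heart of the argument. Section~\ref{sec:alg} assembles the proof and runs the algorithm on an example. Section~\ref{sec:more} derives the further results announced in the abstract.

\section{Typing and provable equality}\label{sec:prelim}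

\paragraph{Conventions.} The symbol $\Rightarrow$ stands for either arrow, and $\vec\rho\Rightarrow\tau$ for $\rho_1\Rightarrow\cdots\Rightarrow\rho_m\Rightarrow\tau$ with $m\ge0$, each arrow of either flavor (linear or nonlinear). Accordingly $\lambda\vec y.M$ and $M\,\vec y$ are iterated abstractions and applications, each of the flavor dictated by the corresponding arrow. A type \emph{ends in $\perp$} if it is of the form $\vec\alpha\Rightarrow\perp$; the list $\vec\alpha$ and the flavors are then determined. Terms are identified up to $\alpha$-equivalence. A representative is \emph{clean} if its bound variables are pairwise distinct (different binders have different names) and distinct from all variables that are free or in the context. In a clean term $(\lambda x.A)B$ and $(\lambda^!x.A)@B$ can be contracted by literally replacing $x$ by $B$, without capture. We write $\to_\beta$ for the compatible closure of \eqref{A1} and \eqref{A3} read from left to right, and $=_\beta$, $=_{\beta\eta}$ for the congruences on typed terms generated by \eqref{A1}, \eqref{A3} and by \eqref{A1}--\eqref{A4}.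

Splitting linear contexts by hand is tedious. The next lemma replaces it by counting free occurrences; it will be used every time terms are rearranged.

\begin{lemma}[typing by counting]\label{lem:typing}
$\Gamma;\Delta\vdash M:\sigma$ holds if and only if
\begin{enumerate}
\item[(i)] $M$ has type $\sigma$ in the single context $\Gamma,\Delta$ when linearity is ignored (simple typing with two arrows, and with the rule for $\mathcal C$);
\item[(ii)] each $x\in\Delta$ occurs exactly once in $M$, not inside a nonlinear argument;
\item[(iii)] for each subterm $\lambda x.A$ of $M$, the variable $x$ occurs exactly once in $A$, not inside a nonlinear argument of $A$.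
\end{enumerate}
\end{lemma}

\begin{proof}
($\Rightarrow$) Induction on the derivation; (i) is immediate. Variables are clear. For $\lambda x.A$, condition (ii) for $\Delta,x$ gives (ii) for $\Delta$ and (iii) for the new subterm. For $N_1N_2$ with $\Delta_1\sharp\Delta_2$, a variable of $\Delta_1$ occurs once in $N_1$ and not in $N_2$, whose free variables are in $\Gamma,\Delta_2$; and symmetrically. For $\lambda^!x.A$ and $\mathcal C(A)$ nothing changes. For $N_1@N_2$, no variable of $\Delta$ occurs in $N_2$, whose free variables are in $\Gamma$, and positions in $N_1$ are as before.

($\Leftarrow$) Induction on $M$. If $M$ is a variable in $\Gamma$, (ii) forces $\Delta=\emptyset$; if it is a variable $x\in\Delta$, (ii) forces $\Delta=\{x\}$. For $\lambda x.A$, conditions (i)--(iii) hold for $A$ in $\Gamma;\Delta,x$. For $\lambda^!x.A$ they hold for $A$ in $\Gamma,x;\Delta$, and for $\mathcal C(A)$ they hold for $A$ in $\Gamma;\Delta$. For $N_1N_2$, each $x\in\Delta$ occurs in exactly one of $N_1,N_2$; let $\Delta_i$ be the subsequence of those occurring in $N_i$. Simple typing is unaffected by dropping variables that do not occur, so the hypothesis applies to $N_i$ in $\Gamma;\Delta_i$.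 For $N_1@N_2$, by (ii) no $x\in\Delta$ occurs in $N_2$, so the hypothesis applies to $N_1$ in $\Gamma;\Delta$ and to $N_2$ in $\Gamma;\emptyset$.
\end{proof}

Hence typing does not depend on the order of the contexts, and intuitionistic weakening holds. So do both substitution lemmas.
\begin{itemize}
\item If $\Gamma;\Delta,x\vdash M$ and $\Gamma;\Delta'\vdash N$, with $\Delta,\Delta'$ disjoint, then $\Gamma;\Delta\sharp\Delta'\vdash M[N/x]$: the unique copy of $N$ is not inside a nonlinear argument, so (ii) holds, and for a subterm $\lambda y.A$ of $M$ the number and position of the occurrences of $y$ do not change.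
\item If $\Gamma,x;\Delta\vdash M$ and $\Gamma;\emptyset\vdash N$, then $\Gamma;\Delta\vdash M[N/x]$: no variable of $\Delta$ and no bound variable of $M$ occurs free in the copies of $N$, so (ii) and (iii) persist.
\end{itemize}
In particular $\to_\beta$ preserves typing.

\begin{lemma}\label{lem:closure}
Provable equality in DCLL is closed under (a) permutation of contexts and intuitionistic weakening; (b) substitution of types for base types; (c) substitution of provably equal terms for variables, where the terms substituted for an intuitionistic variable are typed with empty linear context.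
\end{lemma}

\begin{proof}
(a), (b): Induction on the derivation. Axiom instances go to axiom instances, and the congruence rules are stable, after renaming bound variables in the case of weakening, and because merges allow any interleaving.

(c) From $\Gamma;\Delta,x\vdash M=M'$ and $\Gamma;\Delta'\vdash N=N'$ we get $(\lambda x.M)N=(\lambda x.M')N'$ by congruence, and \eqref{A3} gives $M[N/x]=M'[N'/x]$. For $x$ intuitionistic, and $N=N'$ typed in $\Gamma;\emptyset$, use $\lambda^!$, $@$ and \eqref{A1}.
\end{proof}

As usual, $M=N$ is provable if and only if $M$ and $N$ are connected by a chain of well-typed terms in the same contexts, each step replacing, inside some one-hole context, one side of an axiom instance by the other.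

\section{Removing $\mathcal C$}\label{sec:C}

\subsection{At types ending in $\perp$ the operator is definable}

For $\tau=\vec\alpha\Rightarrow\perp$ and $G:\neg\neg\tau$ put
\[
c_\tau(G):=\lambda\vec x.\,G(\lambda f^\tau.f\,\vec x):\tau .
\]

\begin{lemma}\label{lem:ddagger}
If $\tau$ ends in $\perp$ and $G:\neg\neg\tau$, then DCLL proves $\mathcal C(G)=c_\tau(G)$.
\end{lemma}

\begin{proof}
By $\eta$, then $\beta$, then \eqref{dagger},
$\mathcal C(G)=\lambda\vec x.\,\mathcal C(G)\,\vec x=\lambda\vec x.(\lambda f.f\,\vec x)\,\mathcal C(G)=\lambda\vec x.\,G(\lambda f.f\,\vec x)$.
\end{proof}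

\subsection{What is left of the axioms for $\mathcal C$}

Write $c_\tau$ for $\mathcal C$ in the last two axioms. Then \eqref{A5} becomes a $\beta\eta$-equation. Axiom \eqref{A6}, after applying both sides to $k$, becomes
\[
k(\lambda\vec x.\,G(\lambda f.f\,\vec x))=G\,k ,\qquad\text{where}\quad G\,k=_{\beta\eta}G(\lambda f.\,k(\lambda\vec x.\,f\,\vec x)).
\]
So \eqref{A6} says that the two layers $k(\lambda\vec x.[\,])$ and $G(\lambda f.[\,])$ around $f\,\vec x$ may be exchanged, as $f[\,]$ and $g[\,]$ were in \eqref{fg}. We take this exchange, in general form, as the only axiom besides $\beta\eta$.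

\begin{definition}\label{def:T}
The calculus T has as terms the $\mathcal C$-free terms, and as equality the congruence generated by \eqref{A1}--\eqref{A4} and
\begin{equation}
F(\lambda\vec y.\,F'(\lambda\vec z.\,P))=F'(\lambda\vec z.\,F(\lambda\vec y.\,P)), \tag{S}\label{S}
\end{equation}
where $F:\neg(\vec\rho\Rightarrow\perp)$ and $F':\neg(\vec\rho\,'\Rightarrow\perp)$ do not contain the pairwise distinct variables $\vec y,\vec z$ free, where $P:\perp$, and where both sides are well typed in the same contexts.
\end{definition}

As in DCLL, provable equality in T is the existence of a chain of axiom steps inside contexts. With $\vec y,\vec z$ empty, \eqref{S} reads $F(F'P)=F'(F\,P)$, which is the exchange \eqref{fg}.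

\begin{lemma}\label{lem:S}
DCLL proves \eqref{S}. Hence T-equality implies DCLL-equality for $\mathcal C$-free terms.
\end{lemma}

\begin{proof}
We repeat the derivation of \eqref{fg}. Let $G=\lambda k.F(\lambda\vec y.\,k(\lambda\vec z.P)):\neg\neg(\vec\rho\,'\Rightarrow\perp)$ with $k$ fresh. It is well typed by Lemma~\ref{lem:typing}: since $\vec y,\vec z$ do not occur in $F,F'$, the linear ones among them occur exactly once in $P$, not inside a nonlinear argument. By $\beta$ and \eqref{dagger},
\[
F(\lambda\vec y.\,F'(\lambda\vec z.P))=G\,F'=F'\,\mathcal C(G).
\]
By Lemma~\ref{lem:ddagger} and $\beta$,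
\[
\mathcal C(G)=\lambda\vec z.\,G(\lambda f.f\,\vec z)=\lambda\vec z.\,F(\lambda\vec y.\,(\lambda f.f\,\vec z)(\lambda\vec z.P))=\lambda\vec z.\,F(\lambda\vec y.P).\qedhere
\]
\end{proof}

\subsection{Base types and the translation}

The term $c_\tau(G)$ is defined only when $\tau$ ends in $\perp$, so $\mathcal C$ at types ending in a base type is not yet covered. We therefore first substitute $\neg b$ for each $b$, after which every type ends in $\perp$. Nothing is lost, because doing so twice turns $b$ into $\neg\neg b$, which DCLL makes isomorphic to $b$.

\begin{definition}\label{def:transl}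
For a type $\sigma$ let $\sigma^\circ$ be the result of replacing each base type $b$ by $\neg b=b\multimap\perp$; it always ends in $\perp$. For a typed term $M$ let $\delta M$ be $M$ with all annotations $\sigma$ replaced by $\sigma^\circ$, and let $M^\circ$ be obtained from $M$ by the same replacement of annotations together with
\[
(\mathcal C(M))^\circ=c_{\sigma^\circ}(M^\circ)\qquad\text{for }M:\neg\neg\sigma .
\]
\end{definition}

By Lemma~\ref{lem:typing}, $\Gamma;\Delta\vdash M:\sigma$ implies $\Gamma^\circ;\Delta^\circ\vdash\delta M:\sigma^\circ$ and $\Gamma^\circ;\Delta^\circ\vdash M^\circ:\sigma^\circ$. Moreover $(M[N/x])^\circ=M^\circ[N^\circ/x]$. By Lemma~\ref{lem:ddagger} and induction on $M$,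
\begin{equation}\label{delta}
\text{DCLL proves}\quad \delta M=M^\circ .
\end{equation}

\begin{proposition}\label{prop:red}
DCLL proves $M=N$ if and only if T proves $M^\circ=N^\circ$.
\end{proposition}

\begin{proof}
\emph{From DCLL to T.} The congruence rules are respected and \eqref{A1}--\eqref{A4} translate to instances of themselves. For the other two axioms, write $M$ for $M^\circ$ and $\tau=\vec\alpha\Rightarrow\perp$ for $\sigma^\circ$. In \eqref{A5}, linearity of $k$ gives $k\notin FV(M)$, and
\[
c_\tau(\lambda k.k\,M)=\lambda\vec x.(\lambda k.k\,M)(\lambda f.f\,\vec x)=\lambda\vec x.\,M\,\vec x=M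
\]
by $\beta\eta$. For \eqref{A6}, let $M:\neg\neg\tau$ and $k\notin FV(M)$. Apply \eqref{S} with $F=M$, $\vec y=f^\tau$ (linear), $F'=k$, $\vec z=\vec x$ and $P=f\,\vec x$, together with $\eta$:
\[
k(c_\tau(M))=k(\lambda\vec x.\,M(\lambda f.f\,\vec x))=M(\lambda f.\,k(\lambda\vec x.f\,\vec x))=M(\lambda f.k\,f)=M\,k .
\]
So $\lambda k.k(c_\tau(M))=\lambda k.M\,k=M$.

\emph{From T to DCLL.} If T proves $M^\circ=N^\circ$, so does DCLL by Lemma~\ref{lem:S}, and \eqref{delta} gives $\delta M=\delta N$ in DCLL. Write $\theta\sigma$ for $\sigma^{\circ\circ}$, the type $\sigma$ with each $b$ replaced by $\neg\neg b$, and $\theta M$ for $\delta\delta M$. By Lemma~\ref{lem:closure}(b), with $\neg b$ substituted for each $b$, DCLL proves $\theta M=\theta N$. It remains to return from $\theta$ to the original types.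

Define closed terms $i_\sigma:\sigma\multimap\theta\sigma$ and $j_\sigma:\theta\sigma\multimap\sigma$ by
\begin{align*}
i_b&=\lambda x.\lambda k.k\,x, & j_b&=\lambda m.\,\mathcal C(m), \qquad\qquad i_\perp=j_\perp=\lambda x.x,\\
i_{\sigma\multimap\tau}&=\lambda f.\lambda y.\,i_\tau(f(j_\sigma y)), & j_{\sigma\multimap\tau}&=\lambda g.\lambda x.\,j_\tau(g(i_\sigma x)),\\
i_{\sigma\to\tau}&=\lambda f.\lambda^!y.\,i_\tau(f@(j_\sigma y)), & j_{\sigma\to\tau}&=\lambda g.\lambda^!x.\,j_\tau(g@(i_\sigma x)).
\end{align*}
Then $j_\sigma(i_\sigma x)=x$ and $i_\sigma(j_\sigma y)=y$. At $b$ these are \eqref{A5} and \eqref{A6}, and at $\perp$ they are $\beta$. At $\sigma\multimap\tau$, by induction,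
\begin{align*}
j(i\,f)&=\lambda x.\,j_\tau(i_\tau(f(j_\sigma(i_\sigma x))))=\lambda x.f\,x=f,\\
i(j\,g)&=\lambda y.\,i_\tau(j_\tau(g(i_\sigma(j_\sigma y))))=\lambda y.g\,y=g .
\end{align*}
At $\sigma\to\tau$ replace $f(\cdot)$, $g(\cdot)$, $\lambda x$, $\lambda y$ by $f@(\cdot)$, $g@(\cdot)$, $\lambda^!x$, $\lambda^!y$; the nonlinear arguments are well typed because $i,j$ are closed and $x,y$ are now intuitionistic.

For $\Gamma;\Delta\vdash M:\sigma$ let $\overline M$ be $\theta M$ with every context variable $x:\theta\rho$ replaced by $i_\rho x$, where now $x:\rho$. Thus $\Gamma;\Delta\vdash\overline M:\theta\sigma$. We claim that DCLL proves $\overline M=i_\sigma M$, by induction on $M$.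
\begin{itemize}
\item $M=x$: by definition.
\item $\lambda x^\rho.M$ with body of type $\tau$: here $\overline M$ is formed with $x$ among the context variables. Since $i_\rho(j_\rho y)=y$, we have $\overline{\lambda x.M}=\lambda y^{\theta\rho}.\overline M[j_\rho y/x]$. By induction and Lemma~\ref{lem:closure}(c) this is $\lambda y.\,i_\tau(M[j_\rho y/x])=\lambda y.\,i_\tau((\lambda x.M)(j_\rho y))=i_{\rho\multimap\tau}(\lambda x.M)$.
\item $M\,N$ with $N:\rho$: $\overline{M\,N}=(i_{\rho\multimap\tau}M)(i_\rho N)=i_\tau(M(j_\rho(i_\rho N)))=i_\tau(M\,N)$.
\item $\lambda^!x.M$ and $M@N$: the same two computations with $\lambda^!$ and $@$.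
\item $\mathcal C(M)$ with $M:\neg\neg\sigma$: by induction $\overline{\mathcal C(M)}=\mathcal C(\overline M)=\mathcal C(i_{\neg\neg\sigma}M)$. Since $j_{\neg\sigma}k'=\lambda x.k'(i_\sigma x)$, equation \eqref{dagger} and $\beta$ give
\[
i_{\neg\neg\sigma}M=\lambda k'.M(\lambda x.k'(i_\sigma x))=\lambda k'.(\lambda x.k'(i_\sigma x))\,\mathcal C(M)=\lambda k'.k'(i_\sigma\,\mathcal C(M)),
\]
and \eqref{A5} gives $\overline{\mathcal C(M)}=i_\sigma\,\mathcal C(M)$.
\end{itemize}
From $\theta M=\theta N$ we get $\overline M=\overline N$ by Lemma~\ref{lem:closure}(a) and (c), replacing one variable at a time; hence $i_\sigma M=i_\sigma N$. Applying $j_\sigma$ yields $M=N$.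
\end{proof}

From now on all terms are $\mathcal C$-free, and the task is to decide equality in T.

\section{Expanding first}\label{sec:eta}

An exchange may be hidden by a missing $\eta$-expansion. Let $F:\neg(\perp\multimap\perp)$ and $f:\perp\multimap\perp$. In $F\,f$ there is nothing to exchange, but $F\,f=F(\lambda y.f\,y)$, and exchanging $F(\lambda y.[\,])$ with $f[\,]$ around $y$ gives $f(F(\lambda y.y))$. We therefore expand every variable fully before doing anything else. After that, $\eta$ is no longer needed.

\begin{definition}\label{def:exp}
For $t:\sigma$ put $\eta_\sigma(t)=t$ if $\sigma$ is a base type or $\perp$, and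
\[
\eta_{\alpha\multimap\tau}(t)=\lambda y^\alpha.\,\eta_\tau(t\,\eta_\alpha(y)),\qquad
\eta_{\alpha\to\tau}(t)=\lambda^!y^\alpha.\,\eta_\tau(t@\eta_\alpha(y))\qquad(y\text{ fresh}).
\]
$\exp(M)$ replaces each variable occurrence $x:\sigma$ of $M$ by $\eta_\sigma(x)$ and is otherwise homomorphic.
\end{definition}

Typing is preserved. By induction on $\sigma$, $\eta_\sigma(t)=_{\beta\eta}t$, so $\exp M=_{\beta\eta}M$. Note also that $\eta_\sigma(t)[u/z]=\eta_\sigma(t[u/z])$ and that $\eta_\sigma$ respects $=_\beta$.

\begin{lemma}\label{lem:exp}
(a) $\eta_\sigma(\eta_\sigma(t))=_\beta\eta_\sigma(t)$. (b) $\eta_\sigma(\exp N)=_\beta\exp N$ for $N:\sigma$. (c) If $M=_{\beta\eta}N$ then $\exp M=_\beta\exp N$.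
\end{lemma}

\begin{proof}
We write the linear cases; replacing $\lambda$ and juxtaposition by $\lambda^!$ and $@$ gives the nonlinear ones word for word.

(a) Induction on $\sigma$; atoms are trivial. Contracting once, and then using the hypotheses for $\alpha$ and $\tau$,
\[
\eta_{\alpha\multimap\tau}(\eta_{\alpha\multimap\tau}(t))\to_\beta\lambda y.\,\eta_\tau(\eta_\tau(t\,\eta_\alpha(\eta_\alpha(y))))=_\beta\lambda y.\,\eta_\tau(t\,\eta_\alpha(y)).
\]

(b) Induction on the size of $N$. For a variable this is (a).

Let $N=\lambda x^\alpha.N_0$. Then $\eta_{\alpha\multimap\tau}(\exp N)\to_\beta\lambda y.\,\eta_\tau(\exp(N_0)[\eta_\alpha(y)/x])$. In $\exp N_0$ the variable $x$ occurs only in subterms $\eta_\alpha(x)$ that come from occurrences of $x$ in $N_0$. Each of these becomes $\eta_\alpha(\eta_\alpha(y))=_\beta\eta_\alpha(y)$. So the term is $=_\beta\lambda y.\,\eta_\tau(\exp(N_0[y/x]))$, and by the hypothesis for $N_0[y/x]$ this is $=_\beta\lambda y.\exp(N_0[y/x])=\exp N$.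

Let $N=N_1N_2$ with $N_1:\alpha\multimap\tau$. By the hypothesis for $N_1$, one contraction, and the hypothesis for $N_2$,
\[
\exp N_1\,\exp N_2=_\beta\eta_{\alpha\multimap\tau}(\exp N_1)\,\exp N_2\to_\beta\eta_\tau(\exp N_1\;\eta_\alpha(\exp N_2))=_\beta\eta_\tau(\exp N_1\,\exp N_2).
\]

(c) As $\exp$ is homomorphic, it suffices to treat the axioms. For $\beta$: $(\lambda x^\alpha.\exp A)\exp B\to_\beta\exp(A)[\exp B/x]$, where each $\eta_\alpha(x)$ has become $\eta_\alpha(\exp B)=_\beta\exp B$ by (b); so the result is $=_\beta\exp(A[B/x])$. For $\eta$ with $N:\alpha\multimap\tau$ and $x\notin FV(N)$, using (b) twice,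
\[
\exp(\lambda x.N\,x)=\lambda x.\exp(N\,x)=_\beta\lambda x.\,\eta_\tau(\exp(N)\,\eta_\alpha(x))=\eta_{\alpha\multimap\tau}(\exp N)=_\beta\exp N.\qedhere
\]
\end{proof}

\section{Swaps}\label{sec:swap}

\subsection{The definition}

Equation \eqref{S} exchanges two layers of the special form $F(\lambda\vec y.[\,])$. This form is not stable under $\beta$: if $F=\lambda h.E[h\,\vec y\,]$, where $E$ is a context that may bind $\vec y$, then $F(\lambda\vec y.Q)$ reduces to $E[Q]$. So we allow arbitrary contexts as layers, subject to the two restrictions that \eqref{S} imposes: the hole is used linearly, because $h$ is a linear variable, and the exchange does not move a variable out of the scope of its binder.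

A \emph{linear context} is
\[
E::=[\,]\mid\lambda x.E\mid\lambda^!x.E\mid E\,N\mid N\,E\mid E@N ,
\]
with no clause $N@E$; that is, the hole is not inside a nonlinear argument. Filling a hole may capture variables. Let $bv(E)$ be the set of variables bound by abstractions of $E$ whose body contains the hole, and $fv(E)$ the set of variables with an occurrence in $E$ that is not bound by an abstraction of $E$.

\begin{definition}\label{def:swap}
For concrete (not yet $\alpha$-identified) well-typed terms, $M\sim_1M'$ if
\[
M=D[E[E'[P]]],\qquad M'=D[E'[E[P]]],
\]
where $D$ is an arbitrary one-hole context, $E,E'$ are linear contexts, the subterms $E[E'[P]]$, $E'[P]$ and $P$ of $M$ have type $\perp$, and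
\begin{equation}
bv(E)\cap bv(E')=\emptyset,\qquad bv(E)\cap fv(E')=\emptyset,\qquad bv(E')\cap fv(E)=\emptyset . \tag{sw}\label{sw}
\end{equation}
For $\alpha$-classes, $M\sim_1M'$ means that some representatives are so related. The reflexive--transitive closure of $\sim_1$ is $\sim$.
\end{definition}

If $M$ is clean, the first and third parts of \eqref{sw} hold automatically, and the middle one says that no variable bound by $E$ around its hole is used in $E'$. See Figure~\ref{fig:swap}. We keep all three because reducts of clean terms need not be clean.

\begin{figure}[t]
\centering
\begin{tikzpicture}[box/.style={draw,minimum width=13mm,minimum height=6mm},>=stealth]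
\node[box] (d) at (0,3.3) {$D$};
\node[box] (e) at (0,2.2) {$E$};
\node[box] (f) at (0,1.1) {$E'$};
\node[box] (p) at (0,0) {$P$};
\draw (d)--(e)--(f)--(p);
\draw[->] (p.west) to[bend left=50] (f.west);
\draw[->] (p.west) to[bend left=60] (e.west);
\draw[->] (p.west) to[bend left=70] (d.west);
\draw[->] (f.east) to[bend right=75] (d.east);
\draw[->] (e.east) to[bend right=40] (d.east);
\draw[->,dashed] (f.east) to[bend right=20] node[right] {$\scriptstyle\times$} (e.east);
\node at (3.2,1.65) {$\sim_1$};
\node[box] (d2) at (6.2,3.3) {$D$};
\node[box] (f2) at (6.2,2.2) {$E'$};
\node[box] (e2) at (6.2,1.1) {$E$};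
\node[box] (p2) at (6.2,0) {$P$};
\draw (d2)--(f2)--(e2)--(p2);
\draw[->] (p2.west) to[bend left=50] (e2.west);
\draw[->] (p2.west) to[bend left=60] (f2.west);
\draw[->] (p2.west) to[bend left=70] (d2.west);
\draw[->] (e2.east) to[bend right=75] (d2.east);
\draw[->] (f2.east) to[bend right=40] (d2.east);
\end{tikzpicture}
\caption{A swap exchanges two nested linear contexts $E,E'$; the three terms $E[E'[P]]$, $E'[P]$, $P$ have type $\perp$. Solid arrows run from a variable occurrence to its binder in another part of the term; these are allowed, and survive the swap. The dashed arrow, an occurrence in $E'$ bound in $E$, is forbidden.}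
\label{fig:swap}
\end{figure}

\begin{example}\label{ex:nonlin}
Take $E=f[\,]$, $E'=g[\,]$, $P=x$: then $f(g\,x)\sim_1g(f\,x)$, which is \eqref{fg}. Why must the holes be linear? Let $h:\perp\to\perp\to\perp$, $g:\perp\multimap\perp$ and $a:\perp$ be intuitionistic variables. If the context $(\lambda^!x.h@x@x)@[\,]$ could be exchanged with $g[\,]$ around $a$, we would relate two terms with normal forms $h@(g\,a)@(g\,a)$ and $g(h@a@a)$: the layer $g[\,]$ is copied in one and not in the other. These have different sizes, so no chain of size-preserving moves connects them.
\end{example}

\subsection{Swaps respect names and types}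

\begin{lemma}\label{lem:names}
Let $M=D[E[E'[P]]]\sim_1M'=D[E'[E[P]]]$ on concrete terms.
\begin{enumerate}
\item[(a)] Under the obvious bijection between the nodes of $M$ and $M'$, every variable occurrence has corresponding binders in $M$ and $M'$, or is free in both.
\item[(b)] Giving corresponding binders the same name, and different binders different names not free and not in the context, yields clean representatives of $M,M'$ related by a swap with the corresponding $D,E,E',P$. Any clean representative of $M$ arises in this way.
\item[(c)] $M'$ has the same type as $M$ in the same contexts, and $\sim_1$ is symmetric.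
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Occurrences in $D$, and occurrences bound inside the part they belong to, are clear. Consider an occurrence in $P$ not bound in $P$. By the first part of \eqref{sw} at most one of $E,E'$ binds its name around its hole, and the innermost such abstraction in that context is the binder in both terms. If neither binds it, it is bound in $D$ or free, in both terms alike. Consider an occurrence in $E'$ not bound in $E'$. Its name is in $fv(E')$, so not in $bv(E)$, and it is bound in $D$ or free, in both terms. For an occurrence in $E$ not bound in $E$, use $bv(E')\cap fv(E)=\emptyset$ in the same way.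

(b) By (a), the renaming changes corresponding occurrences in the same way, so the renamed terms are $\alpha$-equivalent to the old ones, clean, and of the same shape. Condition \eqref{sw} still holds. Its first part holds by distinctness of names. For the second, we saw in (a) that an occurrence in $E'$ not bound in $E'$ is bound in $D$ or free in the whole term, so its new name is not in $bv(E)$. The third is the same with $E$ and $E'$ exchanged. The last sentence of (b) holds since the names may be chosen to be those of the given representative.

(c) Use clean representatives and Lemma~\ref{lem:typing}. Condition (i) persists: by (a) every variable occurrence keeps its type, and the types at the three interfaces are all $\perp$, so every node keeps its type. For (ii) and (iii), by (a) the number of occurrences bound by each binder, and the number of free occurrences of each variable, is unchanged. The holes of $E$ and $E'$ are not inside nonlinear arguments. So, for each occurrence, the nonlinear arguments that enclose it within the scope of its binder (within the whole term, if it is free) correspond in $M$ and $M'$. Finally, \eqref{sw} is symmetric in $E,E'$, and in $M'$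 the subterms $E'[E[P]]$, $E[P]$, $P$ have type $\perp$.
\end{proof}

\begin{lemma}[soundness]\label{lem:sound}
If $M\sim_1M'$ then T proves $M=M'$.
\end{lemma}

\begin{proof}
By congruence take $D=[\,]$, and choose clean representatives. The idea is to abstract the layers $E,E'$ into functions and apply \eqref{S}. Let $\vec y$ list the variables of $bv(E)$ occurring in $P$, and $\vec z$ those of $bv(E')$ occurring in $P$. Put
\[
F=\lambda h.\,E[h\,\vec y\,],\qquad F'=\lambda h'.\,E'[h'\,\vec z\,]
\]
with $h,h'$ fresh and the flavors of $\vec y,\vec z$ those of their binders.

\emph{Typing.} We use Lemma~\ref{lem:typing}. The variable $h$ occurs once, not inside a nonlinear argument, since the hole of $E$ is linear. A variable of $bv(E)$ bound by a linear abstraction occurs exactly once below its binder in $E[E'[P]]$, either in $E$ or in $P$, but not in $E'$ by \eqref{sw}. In the first case nothing changes for it in $F$. In the second it is some $y_i$, and it occurs exactly once in $h\,\vec y$, as a linear argument; also it occurs exactly once in $F'(\lambda\vec z.P)$, namely in $P$, not inside a nonlinear argument. The same holds with $E$ and $E'$ exchanged. A linear variable of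 the context occurs in exactly one of $E,E',P$, once and not inside a nonlinear argument, and this remains so. So both sides of the instance of \eqref{S} below are well typed. By cleanness and \eqref{sw}, $FV(F)=fv(E)$ and $FV(F')=fv(E')$ contain no $y_i$ and no $z_j$.

\emph{Equation.} No variable of $bv(E)$ is free in $\lambda\vec y.F'(\lambda\vec z.P)$, in $\lambda\vec y.E'[P]$ or in $\lambda\vec y.P$, because those occurring in $P$ are among the $\vec y$ and none is in $fv(E')$. Likewise no variable of $bv(E')$ is free in $\lambda\vec z.F(\lambda\vec y.P)$, in $\lambda\vec z.E[P]$ or in $\lambda\vec z.P$. So the following $\beta$-steps capture nothing: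
\[
E[E'[P]]=_\beta F(\lambda\vec y.\,F'(\lambda\vec z.P))\overset{\text{\eqref{S}}}{=}F'(\lambda\vec z.\,F(\lambda\vec y.P))=_\beta E'[E[P]].\qedhere
\]
\end{proof}

\section{Swaps are a bisimulation for $\beta$}\label{sec:bisim}

We now show that swaps can be postponed until after normalization. Two features of the definition carry the proof. Since the interfaces have type $\perp$, a redex never straddles two parts of a swap, so a swap neither creates nor destroys redexes. And since holes are linear, a layer $E$ can be moved by a $\beta$-step, but never copied without the whole block $E[E'[P]]$ being copied with it. The simplest copying case shows what to expect: with intuitionistic variables $h:\perp\to\perp\to\perp$, $f,g:\perp\multimap\perp$ and $a:\perp$, the terms $(\lambda^!x.h@x@x)@(f(g\,a))$ and $(\lambda^!x.h@x@x)@(g(f\,a))$ are related by one swap, and their reducts $h@(f(g\,a))@(f(g\,a))$ and $h@(g(f\,a))@(g(f\,a))$ by two.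

\begin{lemma}[bisimulation]\label{lem:bisim}
If $M\sim_1M'$ and $M\to_\beta M_1$, then there is $M_1'$ with $M'\to_\beta M_1'$ and $M_1\sim M_1'$.
\end{lemma}

\begin{proof}
Let $M=D[E[E'[P]]]$ and $M'=D[E'[E[P]]]$, both clean (Lemma~\ref{lem:names}(b); they have the same binders). Contractions are then literal. The results need not be clean, but Definition~\ref{def:swap} does not ask for that: after each contraction we only have to find linear contexts satisfying \eqref{sw}, the interface types being preserved by reduction and substitution.

The redex consists of an application node whose function child is an abstraction node of the same flavor. If these two nodes lay in different regions among $D,E,E',P$, the abstraction would be the root of $E[E'[P]]$, $E'[P]$ or $P$ in $M$. But these terms have type $\perp$, and an abstraction does not. So both nodes lie in the same region, and the corresponding nodes form a redex in $M'$. That is the redex we contract in $M'$.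

\emph{Region $P$.} Here $P\to_\beta P_1$, and $D[E[E'[P_1]]]\sim_1D[E'[E[P_1]]]$, since \eqref{sw} does not mention $P$.

\emph{Region $E$.} We show that both $D[E[E'[P]]]$ and $D[E'[E[P]]]$ reduce, by contracting this redex, to terms related by a swap.
\begin{enumerate}
\item[(a)] \emph{The hole of $E$ is outside the redex.} Then $E$ becomes a linear context $E_1$ with $bv(E_1)=bv(E)$ and $fv(E_1)\subseteq fv(E)$, so \eqref{sw} persists.
\item[(b)] \emph{The hole is in the body of the redex:} $E=E_0[(\lambda x.A)B]$ or $E=E_0[(\lambda^!x.A)@B]$, with the hole in $A$. Let $E_1=E_0[A\{B/x\}]$, the hole being left in place, and $P_1=P[B/x]$. The substitution acts off the path to the hole, so $E_1$ is a linear context. As $x\in bv(E)$, we have $x\notin fv(E')$; so $E'$ is unaffected and the reducts are $D[E_1[E'[P_1]]]$ and $D[E'[E_1[P_1]]]$. Clearly $bv(E_1)\subseteq bv(E)$. By cleanness the binders of $A$ do not capture variables of $B$, so $fv(E_1)\subseteq fv(E)$. Hence \eqref{sw} holds for $E_1,E'$.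
\item[(c)] \emph{The hole is in the argument of the redex.} As the hole is not inside a nonlinear argument, the redex is linear: $E=E_0[(\lambda x.A)B]$ with the hole in $B$. By Lemma~\ref{lem:typing}(iii), $A=A_0[x]$ with $A_0$ a linear context not containing $x$. Put $E_1=E_0[A_0[B]]$, a linear context. For $Q=E'[P]$ and for $Q=P$ we have $E[Q]\to_\beta E_1[Q]$, because by cleanness the binders of $A_0$ capture no variable of $B$ or $Q$. So the reducts are $D[E_1[E'[P]]]$ and $D[E'[E_1[P]]]$. Again $fv(E_1)\subseteq fv(E)$, while $bv(E_1)\subseteq bv(E)\cup bv(A_0)$. By cleanness $bv(A_0)$ is disjoint from $bv(E')$, and from $fv(E')$, since a variable in $fv(E')$ is free in $M$ or bound by a binder outside $A_0$. So \eqref{sw} holds for $E_1,E'$.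
\end{enumerate}

\emph{Region $E'$.} The analysis for region $E$ treats both terms at once, so it applies with the names $E,E'$ exchanged.

\emph{Region $D$.}
\begin{enumerate}
\item[(a)] \emph{The hole of $D$ is outside the redex.} Then $D$ becomes some $D_1$, and $D_1[E[E'[P]]]\sim_1D_1[E'[E[P]]]$.
\item[(b)] \emph{The hole is in the body of the redex}, with argument $B$ and variable $x$. Write $(-)^*=(-)\{B/x\}$. The reducts contain $E^*[E'^*[P^*]]$ and $E'^*[E^*[P^*]]$ in the same place. $E^*$ and $E'^*$ are linear contexts, $bv$ is unchanged, and $fv(E^*)\subseteq fv(E)\cup FV(B)$, $fv(E'^*)\subseteq fv(E')\cup FV(B)$. By cleanness $FV(B)$ is disjoint from $bv(E)\cup bv(E')$. So \eqref{sw} holds, and one swap relates the reducts.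
\item[(c)] \emph{The hole is in the argument $B$.} The reducts differ by replacing each of the $n\ge0$ copies of $B$ by its swapped version. Swapping one copy at a time relates them by $n$ swaps; here it matters that in Definition~\ref{def:swap} the outer context is arbitrary, since a copy may lie anywhere.\qedhere
\end{enumerate}
\end{proof}

\begin{lemma}\label{lem:nf}
$\to_\beta$ on typed terms is strongly normalizing and confluent. If $M\sim M'$ then $\mathrm{nf}_\beta(M)\sim\mathrm{nf}_\beta(M')$.
\end{lemma}

\begin{proof}
Erasing flavors maps each $\beta$-step to a $\beta$-step of the simply typed $\lambda$-calculus, which is strongly normalizing. For local confluence, two redexes are disjoint or nested; disjoint ones commute. A redex with body $A$ and argument $B$ can contain another one only inside $A$ or inside $B$, because its function part is an abstraction, not an application. If $A\to A_1$ then $A[B/x]\to A_1[B/x]$; if $B\to B_1$ then $A[B/x]\to^*A[B_1/x]$. So the two reducts have a common reduct, and Newman's lemma (a strongly normalizing, locally confluent relation is confluent) gives confluence.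

Iterating Lemma~\ref{lem:bisim} along a chain $M\sim_1\cdots\sim_1M'$: if $M\sim M'$ and $M\to_\beta M_1$, then $M'\to_\beta M_1'$ for some $M_1'$ with $M_1\sim M_1'$. Applying this to each step of a reduction from $M$ to its normal form, we get $M'\to_\beta^*N'$ for some $N'\sim\mathrm{nf}_\beta(M)$. If $N'$ were reducible, then, $\sim$ being symmetric, $\mathrm{nf}_\beta(M)$ would be reducible too. So $N'=\mathrm{nf}_\beta(M')$.
\end{proof}

\section{The criterion and the algorithm}\label{sec:alg}

\begin{proposition}\label{prop:T}
T proves $M=N$ if and only if $\mathrm{nf}_\beta(\exp M)\sim\mathrm{nf}_\beta(\exp N)$.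
\end{proposition}

\begin{proof}
($\Leftarrow$) In T we have $M=\exp M=\mathrm{nf}_\beta(\exp M)$, and likewise for $N$. Use Lemma~\ref{lem:sound}.

($\Rightarrow$) $M$ and $N$ are connected by axiom steps inside contexts, and $\exp$ is homomorphic. A $\beta$- or $\eta$-step becomes a $\beta$-equality by Lemma~\ref{lem:exp}(c), which preserves $\mathrm{nf}_\beta$. A step by \eqref{S} becomes, inside a context, the step from
\[
\exp F(\lambda\vec y.\exp F'(\lambda\vec z.\exp P))\quad\text{to}\quad\exp F'(\lambda\vec z.\exp F(\lambda\vec y.\exp P)).
\]
This is a swap with $E=\exp F(\lambda\vec y.[\,])$ and $E'=\exp F'(\lambda\vec z.[\,])$: both are linear contexts, the three subterms have type $\perp$, and \eqref{sw} holds because $\vec y,\vec z$ are distinct and do not occur free in $\exp F,\exp F'$. By Lemma~\ref{lem:nf} the normal forms are related by $\sim$.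
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
DCLL proves $M=N$ iff T proves $M^\circ=N^\circ$ (Proposition~\ref{prop:red}) iff $\mathrm{nf}_\beta(\exp M^\circ)\sim\mathrm{nf}_\beta(\exp N^\circ)$ (Proposition~\ref{prop:T}).

The maps $(-)^\circ$, $\exp$ and $\mathrm{nf}_\beta$ are computable. A swap preserves the number of nodes, the free variables, and the multiset of node labels with annotations (up to the names of bound variables), so each $\sim$-class is finite up to $\alpha$. The swaps available in a given term can be listed: take a clean representative, choose nested subterm occurrences $E[E'[P]]$, $E'[P]$, $P$ of type $\perp$ with $E,E'$ linear, and check \eqref{sw}. By Lemma~\ref{lem:names}(b) this finds all of them. So the class of $\mathrm{nf}_\beta(\exp M^\circ)$ can be computed, and one checks whether $\mathrm{nf}_\beta(\exp N^\circ)$ belongs to it.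
\end{proof}

\begin{example}\label{ex:base}
The scope condition \eqref{sw} does real work. Let $f,g:b\multimap b$ and $x:b$ for a base type $b$. Are $f(g\,x)$ and $g(f\,x)$ equal, as they are at $\perp$? After translation $f,g:\neg b\multimap\neg b$ and $x:\neg b$. Since $\eta_{\neg b\multimap\neg b}(f)=\lambda y.\lambda w.f(\lambda v.y\,v)\,w$, we find
\[
\mathrm{nf}_\beta(\exp(f(g\,x))^\circ)=\lambda w^b.\,f(\lambda v^b.\,g(\lambda u^b.\,x\,u)\,v)\,w .
\]
The subterms of type $\perp$ are $f(\dots)\,w$, $g(\dots)\,v$ and $x\,u$. The only candidate with both layers nontrivial is $E=f(\lambda v.[\,])\,w$, $E'=g(\lambda u.[\,])\,v$, $P=x\,u$, and it is forbidden, as $v\in bv(E)\cap fv(E')$. So the class has one element. It is not the normal form of $g(f\,x)$, which has $g$ in outer position, and DCLL does not prove $f(g\,x)=g(f\,x)$ at $b$.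
\end{example}

\section{Further consequences}\label{sec:more}

\begin{theorem}\label{thmA}
For $\mathcal C$-free terms all of whose types (annotations and contexts) are built from $\perp$ only, DCLL-equality is exactly the equality generated by $\beta\eta$ and \eqref{S}; equivalently, it is $\mathrm{nf}_\beta(\exp M)\sim\mathrm{nf}_\beta(\exp N)$.
\end{theorem}

\begin{proof}
Here $M^\circ=M$ and $N^\circ=N$. Use Propositions~\ref{prop:red} and~\ref{prop:T}.
\end{proof}

\begin{theorem}[conservativity]\label{thmB}
For terms $M,N$ of the simply typed $\lambda$-calculus (only $\lambda^!$, $@$, $\to$, with base types and $\perp$ as atoms and all variables in $\Gamma$), DCLL proves $M=N$ if and only if $M=_{\beta\eta}N$.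
\end{theorem}

\begin{proof}
``If'' is trivial. Suppose DCLL proves $M=N$, and let $a$ be the type substitution sending every base type to $\perp$. Then DCLL proves $aM=aN$ by Lemma~\ref{lem:closure}(b), so $\mathrm{nf}_\beta(\exp aM)\sim\mathrm{nf}_\beta(\exp aN)$ by Theorem~\ref{thmA}. These terms contain only $\lambda^!$ and $@$.

We show that only trivial swaps apply to such terms: in a $\beta$-normal term with only $\lambda^!$ and $@$, every linear context $E$ with hole and result of type $\perp$ is $[\,]$. Indeed, let $E\ne[\,]$. Its type is $\perp$, so it is not an abstraction, and $E=E_1@N_1$ with the hole in $E_1$. Now $E_1$ has function type, so it is not $[\,]$, and by normality it is not an abstraction; so $E_1=E_2@N_2$, where $E_2$ again has function type, and so on forever, which is impossible. Thus all swaps are identities, and $\mathrm{nf}_\beta(\exp aM)=\mathrm{nf}_\beta(\exp aN)$.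

As $a$ maps atoms to atoms, it commutes with $\exp$ and $\mathrm{nf}_\beta$. So $K=\mathrm{nf}_\beta(\exp M)$ and $K'=\mathrm{nf}_\beta(\exp N)$ coincide up to annotations. A $\beta$-normal term is $\lambda^!x.K_0$ or $x@K_1@\cdots@K_r$. In the first case its type determines the annotation of $x$ and the type of $K_0$; in the second the type of $x$ determines the types of the $K_i$. So, from the root downward, all annotations are determined by type and context, which are the same for $K$ and $K'$. Hence $K=K'$ and $M=_{\beta\eta}\exp M=_\beta K=K'=_\beta\exp N=_{\beta\eta}N$.
\end{proof}

\begin{remark}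
The theorem confirms that holes of swaps must be linear. For intuitionistic $g,h:\perp\to\perp$ and $a:\perp$, the terms $g@(h@a)$ and $h@(g@a)$ are distinct $\beta\eta$-normal forms, hence not equal in DCLL, in contrast to \eqref{fg}.
\end{remark}

\begin{theorem}[complexity]\label{thmC}
Let $n$ be the total size of the input (terms, contexts, types).
\begin{enumerate}
\item[(1)] DCLL-equality is decidable in space bounded by an exponential tower of height polynomial in $n$.
\item[(2)] DCLL-equality is not elementary recursive.
\item[(3)] On the $\to$-free fragment ($\multimap$, $\perp$, base types, $\mathcal C$) it is in PSPACE.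
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{Size of the expanded terms.} The type of a subterm has size at most the size of the subterm, annotations included, plus the maximal size of the type of a variable. This follows by induction on the subterm: the type of an application or of $\mathcal C(A)$ is smaller than the type of its function part or of $A$, and for an abstraction one adds the annotation and $1$. So all types in $M$ and $N$ have size $O(n)$. The translation of types is linear in size, and each $c_\tau$ adds polynomially much around a single copy of its argument. If $e(\sigma)$ is the number of nodes that $\eta_\sigma$ adds to $t$, then $e(\alpha\Rightarrow\tau)=3+e(\alpha)+e(\tau)$, so $e(\sigma)$ is three times the number of arrows of $\sigma$; the annotations added are subtypes of $\sigma$. So $\exp M^\circ$ and $\exp N^\circ$ have polynomial size, and so have all types of their subterms, by the same bound on types. Let $p$ be a polynomial such that $p(n)$ bounds all these sizes.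

\emph{Search.} For normal forms of size at most $s$, deciding $\sim$ is reachability by size-preserving steps. It can be done in nondeterministic polynomial space in $s$, hence, by Savitch's theorem, in deterministic polynomial space in $s$.

(3) The translation and the expansion stay in the fragment. Without $\lambda^!$ and $@$ every $\beta$-step is linear and decreases the size. So normalization stays within size $p(n)$, and the search applies with $s=p(n)$.

(1) We bound the size of the normal form by contracting, in each round, all redexes of the highest degree. Let $|M|$ denote the number of nodes. The \emph{degree} of a redex is the size of the type of its abstraction. Define $M^d$ by $((\lambda x.A)B)^d=A^d[B^d/x]$ if this redex has degree $d$, in the same way for $(\lambda^!x.A)@B$, and homomorphically otherwise. Then $M\to_\beta^*M^d$.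

\emph{Claim 1: $|M^d|\le2^{|M|-1}$.} Induction on $M$. For a variable both sides are $1$. For an abstraction with body $A$, $1+2^{|A|-1}\le2^{|A|}$. For an uncontracted application of terms of sizes $u,v\ge1$, $1+2^{u-1}+2^{v-1}\le1+\tfrac12\,2^{u+v}\le2^{u+v}$. For a contracted redex, $|A^d[B^d/x]|\le|A^d|\,|B^d|\le2^{|A|+|B|-2}$, and $|A|+|B|-2\le|M|-1$.

\emph{Claim 2: if all redexes of $M$ have degree $\le d$, then all redexes of $M^d$ have degree $<d$.} Induction on $M$; all proper subterms satisfy the hypothesis. Variables and abstractions are immediate.

Let $M$ be a redex of degree $d$ with body $A$, argument $B$ and variable $x$, so $M^d=A^d[B^d/x]$. A redex of $M^d$ either comes from a redex of $A^d$, with the same degree, which is $<d$; or lies in a copy of $B^d$, and has degree $<d$; or has a copy of $B^d$, standing in the place of $x$, as its function part. In the last case its degree is the size of the type of $x$, which is $<d$.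

Let $M$ be an application with function part $A_1$ and argument $A_2$ that is not a redex of degree $d$. Redexes inside $A_1^d$ and $A_2^d$ have degree $<d$ by induction. The root is a redex only if $A_1^d$ is an abstraction. Then $A_1$ is not a variable, and not an application other than a degree-$d$ redex, since $A_1^d$ would then be a variable or an application. If $A_1$ is an abstraction, $M$ is a redex of degree $\le d$ and $\ne d$, and $A_1^d$ has the same type as $A_1$. If $A_1$ is a degree-$d$ redex, its type is a proper part of the type of the abstraction of that redex, so it has size $<d$. In both cases the root has degree $<d$.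

Starting from $\exp M^\circ$ or $\exp N^\circ$ with $d=p(n)$ and lowering $d$ by $1$ each time, at most $p(n)$ rounds reach the normal form. By Claim 1 the number of nodes of every term obtained on the way, the normal form included, is bounded by an exponential tower of height $p(n)$ over $p(n)$. No new annotations are created, so the total size of these terms is at most $p(n)$ times this, up to the space for names. Let $s$ be the resulting bound. The rounds and the search can be carried out in space polynomial in $s$, which is again bounded by a tower of height polynomial in $n$.

(2) By Theorem~\ref{thmB}, $\beta\eta$-equality of simply typed terms is a restriction of the problem. By Statman's theorem \cite{statman} it is not elementary recursive.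
\end{proof}

\begin{thebibliography}{9}
\bibitem{dcll} \emph{Classical Linear Logic Of Implications}, \texttt{http://www.kurims.kyoto-u.ac.jp/\~{}hassei/papers/csl02.pdf}.
\bibitem{statman} Statman, \emph{The typed $\lambda$-calculus is not elementary recursive}, TCS 9, 1979.
\end{thebibliography}

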